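
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A hereditarily $\theta$-separable space that is not $\Omega$-separable}


\begin{abstract}
In the game $\theta$ on a space $X$, player I picks points $x_n$, player II picks open sets $U_n\ni x_n$, and I wins if $\bigcup_n U_n$ is dense. In the game $\Omega$, player II need only ensure $x_n\in\overline{U_n}$. We construct in ZFC a zero-dimensional Hausdorff space of size and weight $\aleph_1$ on every subspace of which I has a winning strategy in $\theta$, while I has no winning strategy in $\Omega$ on the whole space. The construction combines a coloring of pairs of countable ordinals, obtained from Moore's oscillation theorem, with a ladder system on a stationary set $E\subset\omega_1$. For the resulting spaces $X_E$, player I wins $\Omega$ exactly when $E$ is nonstationary, and $\Omega$ is undetermined when $E$ and its complement are both stationary.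
\end{abstract}

\section{Two games about density}

All spaces are Tychonoff, and ``subspace'' means nonempty subspace. Consider two games of length $\omega$ on a space $X$. In both, at move $n$ player I picks a point $x_n\in X$ and player II replies with an open set $U_n\subset X$. In the game $\theta$ the reply must satisfy $x_n\in U_n$. In the game $\Omega$ it must satisfy only $x_n\in\overline{U_n}$. In both games I wins the play if $\bigcup_nU_n$ is dense in $X$, and II wins otherwise. The space $X$ is \emph{$\theta$-separable} (respectively \emph{$\Omega$-separable}) if I has a winning strategy in $\theta$ (respectively $\Omega$) on $X$. It is \emph{hereditarily $\theta$-separable} if each of its subspaces is $\theta$-separable.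

Both properties weaken separability. If $X$ is separable, I wins $\Omega$ by enumerating a countable dense set, because the closure of $\bigcup_nU_n$ contains every $x_n$. Moreover, every legal reply in $\theta$ is legal in $\Omega$. So
\[
\text{separable}\ \Longrightarrow\ \Omega\text{-separable}\ \Longrightarrow\ \theta\text{-separable}.
\]
What I gains over a mere enumeration is the chance to react: he may choose $x_n$ after seeing $U_0,\dots,U_{n-1}$. In the presence of countable local bases this does not help.

\begin{proposition}\label{prop:firstcountable}
A first countable $\theta$-separable space is separable.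
\end{proposition}

\begin{proof}
Let $\sigma$ be a winning strategy for I in $\theta$ on $X$, and let $\{B_k(x):k\in\omega\}$ be a local base at $x$ consisting of open sets. Let $C$ be the countable set of all points that $\sigma$ plays at positions where every reply so far had the form $B_k(x)$, with $x$ the point just played. If $C$ is not dense, regularity gives a nonempty open $V$ with $\overline V\cap C=\emptyset$. Then II can always reply to a point $x\in C$ with some $B_k(x)$ disjoint from $V$, and if she does so, $\sigma$ plays only points of $C$. The union of these replies misses $V$, so II wins a play against $\sigma$, a contradiction.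
\end{proof}

The hereditary property is strong. On an uncountable discrete space II wins $\theta$ by replying with singletons, so a hereditarily $\theta$-separable space has no uncountable discrete subspace. One could expect that so strong a hypothesis leaves no room for the difference between $x_n\in U_n$ and $x_n\in\overline{U_n}$. This is the question asked in \cite{games}: \emph{is there a hereditarily $\theta$-separable space which is not $\Omega$-separable?} We show that there is.

\begin{theorem}\label{thm:main}
There is, in ZFC, a hereditarily $\theta$-separable space $X$ that is not $\Omega$-separable. It can be chosen zero-dimensional Hausdorff, with $|X|=w(X)=\aleph_1$.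
\end{theorem}

The cardinals are as small as possible: a space of countable size, weight or $\pi$-weight is separable, hence $\Omega$-separable. By Proposition~\ref{prop:firstcountable}, no example is first countable. The example belongs to a family in which we can say exactly when I wins.

\begin{theorem}[ZFC]\label{thm:family}
There are $\alpha_0<\omega_1$ and spaces $X_E$, one for each set $E$ of ordinals in $(\alpha_0,\omega_1)$ that are limits of limit ordinals, such that each $X_E$ is zero-dimensional Hausdorff and hereditarily $\theta$-separable, $|X_E|=\aleph_1\ge w(X_E)$, and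
\begin{enumerate}
\item[(1)] player I has a winning strategy in $\Omega$ on $X_E$ if and only if $E$ is nonstationary;
\item[(2)] if $\omega_1\setminus E$ is stationary, then II has no winning strategy in $\Omega$ on $X_E$.
\end{enumerate}
In particular, if $E$ and $\omega_1\setminus E$ are both stationary, then $\Omega$ on $X_E$ is undetermined.
\end{theorem}

Section~\ref{sec:toy} shows on a countable model how a reply in $\Omega$ can avoid an open set without betraying it. Section~\ref{sec:coloring} builds the coloring, Section~\ref{sec:levels} shows that I wins $\theta$ on all subspaces of the topology it defines, and Section~\ref{sec:spaces} assembles the spaces $X_E$. Section~\ref{sec:codes} analyzes their open sets. The two theorems are proved in Sections~\ref{sec:main} and~\ref{sec:family}.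

\medskip
\noindent\textbf{Notation and standard facts.}
$\operatorname{Fn}(J)$ is the set of finite partial functions from $J$ to $2=\{0,1\}$. $[\omega_1]^k$ is the set of $k$-element subsets of $\omega_1$, and $a(i)$ is the $i$-th element of $a\in[\omega_1]^k$ in increasing order, $i<k$. For a function $g$ on $[\omega_1]^2$ and $\xi<\beta$ we write $g(\xi,\beta)$ for $g(\{\xi,\beta\})$. $\omega^{<\omega}$ is the set of finite sequences of natural numbers, $|s|$ is the length of $s$, $s\subseteq t$ means that $t$ extends $s$, and $s^\frown j$ is $s$ followed by $j$. Limit ordinals are nonzero. To \emph{declare sets clopen} is to take the topology whose subbase consists of these sets and their complements. A \emph{$\pi$-base} is a family of nonempty open sets such that every nonempty open set contains one of them.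

A \emph{club} is a closed unbounded subset of $\omega_1$. Countable intersections of clubs are clubs. A subset of $\omega_1$ is \emph{stationary} if it meets every club. The clubs used to confine plays of the game arise as follows.

\begin{fact}\label{fact:club}
If $F$ assigns a countable ordinal to each finite subset of $\omega_1$, then the set of limit ordinals $\delta<\omega_1$ such that $F(S)<\delta$ for every finite $S\subset\delta$ is a club.
\end{fact}

\begin{proof}
It is closed: if $\delta<\omega_1$ is a supremum of smaller ordinals of this kind, then each finite $S\subset\delta$ is contained in one of them, say $\delta'$, and $F(S)<\delta'<\delta$. It is unbounded: given $\delta_0$, choose $\delta_{n+1}>\delta_n$ above $F(S)$ for each of the countably many finite $S\subset\delta_n$. Then $\sup_n\delta_n$ is as required.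
\end{proof}

In some strategies a player has countably many tasks which appear in the course of the play. Every $n\in\omega$ is uniquely $n=2^k(2l+1)-1$, and then $k\le n$. So if before each move $k$ a player writes down a sequence of tasks $(r_{k,l})_{l\in\omega}$, he can carry out $r_{k,l}$ at move $2^k(2l+1)-1$, and all tasks are eventually carried out. We call this \emph{the bookkeeping}.

\section{The idea: one ladder}\label{sec:toy}

To beat I in $\Omega$, player II must keep her union away from some nonempty open set $V$. If her replies reveal $V$ to I, he will play a point of $V$, and then any reply meets $V$. So she needs replies that avoid $V$ \emph{without betraying it}. Here is a small model of how this is possible in $\Omega$ but not in $\theta$. (The model is not Hausdorff; separation plays no role in it.)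

Let $T$ be the set of triples $(z,y,s)$ with $z\in2$, $s\in\omega^{<\omega}$, $y\in2^{|s|}$. Declare the following sets clopen:
\begin{align*}
W_t&=\{(z,y,s):s\supseteq t\}, \qquad U_{n,t}=\{(z,y,s):y(n)=1,\ s\supseteq t\}\ \ (|t|>n),\\
V&=\{(z,y,s):z=1,\ y(k)=0\text{ for all }k<|s|\}.
\end{align*}
Let $U_n=\bigcup\{U_{n,t}:|t|=n+1\}$, the set of all $(z,y,s)$ with $|s|>n$ and $y(n)=1$.

\smallskip
(a) \emph{$U_n\cap V=\emptyset$ for every $n$}, by definition.

(b) \emph{If $n\ge|s|$, then $(0,y,s)\in\overline{U_n}$.} Take a neighborhood of $(0,y,s)$ which is a finite intersection of subbasic sets and their complements. Let $j$ be larger than all values $t'(|s|)$ of the indices $t'$ used in it with $|t'|>|s|$. Choose $t\supseteq s^\frown j$ of length $n+1$ and $y'\in2^{n+1}$ with $y'\supseteq y$ and $y'(n)=1$. Then $(0,y',t)\in U_n$, and this point lies in the neighborhood. Indeed, by the choice of $j$, each index $t'$ used satisfies $t'\subseteq t$ iff $t'\subseteq s$. So $(0,y',t)$ and $(0,y,s)$ lie in the same sets $W_{t'}$ used. They lie in the same sets $U_{k,t'}$ used because $t'\subseteq s$ implies $k<|s|$ and $y'(k)=y(k)$. Neither lies in $V$, as $z=0$.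

(c) \emph{An open set $O$ that contains $(0,y,s)$ with $y$ identically $0$ and is defined from the sets $W_t$, $U_{n,t}$ and their complements only must meet $V$}: it does not see $z$, so it contains $(1,y,s)\in V$.

\smallskip
Think of $z$ as a secret label. Suppose that I does not know the label and plays only points with $z=0$. In $\Omega$, II replies to $(0,y,s)$ with some $U_n$, $n\ge|s|$. This is legal by (b), avoids $V$ by (a), and does not mention $z$. In $\theta$, as soon as I plays a point $(0,y,s)$ with $y$ identically $0$, fact (c) shows that every reply not mentioning $V$ meets $V$. The difference rests on the levels $s$. On a fixed level, $V$ restricts only finitely many coordinates $y(k)$, and the $n$-th coordinate is invisible on levels with $|s|\le n$. If points on such a level also had an $n$-th coordinate and the topology could see it there, a point with value $0$ would have a neighborhood missing $U_n$, and (b) would fail.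

The set $T$ is countable, so on $T$ itself I wins by playing all its points; in particular nothing prevents him from playing a point of $V$. To hide $V$ we use uncountably many labels $\delta<\omega_1$, with a set $V_\delta$ for each $\delta$ in a set $E$, and a common pool of sets $U_\gamma$. The set $V_\delta$ is defined using an increasing sequence of ordinals $\gamma_\delta(0)<\gamma_\delta(1)<\cdots$ converging to $\delta$ (a \emph{ladder}), so that $U_{\gamma_\delta(n)}\cap V_\delta=\emptyset$. Points are pairs $(\beta,s)$ with $\beta<\omega_1$, and $(\beta,s)$ can have label $\delta$ only if $\delta<\beta$. A club argument traps any strategy of I below some $\delta$: as long as II replies with sets $U_\gamma$, $\gamma<\delta$, the strategy plays points $(\xi,s)$ with $\xi<\delta$ and learns nothing about $\delta$. If the trap can be set at some $\delta\in E$, which is the case when $E$ is stationary, II defeats the strategy by climbing the ladder of $\delta$.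

It remains to choose the coordinates so that I wins $\theta$ on \emph{every} subspace. This is the task of the coloring.

\section{A coloring}\label{sec:coloring}

Each $\beta<\omega_1$ will have a coordinate $p_\beta(\gamma)\in2$ for each $\gamma<\omega_1$, with $p_\beta(\gamma)=0$ for $\gamma\ge\beta$ so that $\beta$ has no labels beyond itself. We want every uncountable set of $\beta$'s to realize all finite patterns on all coordinates above some countable ordinal. The source of such coordinates is the following theorem.

\begin{theorem}[Moore's oscillation theorem \cite{moore}]\label{thm:moore}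
There is $\mathrm{osc}:[\omega_1]^2\to\omega$ such that if $A\subset[\omega_1]^k$ and $B\subset[\omega_1]^l$ are uncountable families of pairwise disjoint sets and $n<\omega$, then there are $a\in A$ and $b_m\in B$ $(m<n)$ with $\max a<\min b_m$ and
\[
\mathrm{osc}(a(i),b_m(j))=\mathrm{osc}(a(i),b_0(j))+m\qquad(i<k,\ j<l,\ m<n).
\]
\end{theorem}

The theorem controls the values of $\mathrm{osc}$ up to unknown starting values, from which all of them move up in step. We convert this into control of values in $2$ by rotating circles: if $k$ rotations are independent, then from any starting position in $\mathbb T^k$ a bounded number of steps leads into any prescribed box. Here $\mathbb T=\{z\in\mathbb C:|z|=1\}$, and we write $\mathbf e(x)=\exp(2\pi\sqrt{-1}\,x)$ for $x\in\mathbb R$. We use Kronecker's theorem: if $1,\theta_0,\dots,\theta_{k-1}$ are linearly independent over $\mathbb Q$, then $\{(\mathbf e(m\theta_0),\dots,\mathbf e(m\theta_{k-1})):m\ge0\}$ is dense in $\mathbb T^k$.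

\begin{lemma}\label{lem:coloring}
There is $p:[\omega_1]^2\to2$ with the following property.
\begin{enumerate}
\item[(U)] If $A\subset[\omega_1]^k$ is an uncountable pairwise disjoint family, $B\subset\omega_1$ is uncountable and $t\in2^k$, then there are $a\in A$ and $\beta\in B$ with $\max a<\beta$ and $p(a(i),\beta)=t(i)$ for all $i<k$.
\end{enumerate}
\end{lemma}

\begin{proof}
The dimension of $\mathbb R$ over $\mathbb Q$ is uncountable, so there are reals $\theta_\xi$ ($\xi<\omega_1$) such that $1$ and the $\theta_\xi$ form a linearly independent family over $\mathbb Q$. Let $z_\xi=\mathbf e(\theta_\xi)$, and for $\xi<\beta$ put $p(\xi,\beta)=1$ iff $\operatorname{Im}z_\xi^{\mathrm{osc}(\xi,\beta)}>0$.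

Let $A,B,t$ be as in (U). Let $O_1,O_0\subset\mathbb T$ be the sets of points with positive and with negative imaginary part, and let $O=\prod_{i<k}O_{t(i)}$. Fix $a\in A$. For each $u\in\mathbb T^k$ the set $\{v\in\mathbb T^k:(u_iv_i)_{i<k}\in O\}$ is open and nonempty, so by Kronecker's theorem it contains $(z_{a(i)}^m)_{i<k}$ for some $m\ge0$. Hence the open sets $\{u:(u_iz_{a(i)}^m)_{i<k}\in O\}$, $m\in\omega$, cover $\mathbb T^k$. By compactness there is $n_a$ such that for every $u\in\mathbb T^k$ some $m<n_a$ satisfies $(u_iz_{a(i)}^m)_{i<k}\in O$.

Choose an uncountable $A'\subset A$ and $n$ with $n_a=n$ for all $a\in A'$. Theorem~\ref{thm:moore}, applied to $A'$, $\{\{\beta\}:\beta\in B\}$ and $n$, gives $a\in A'$ and $\beta_m\in B$ $(m<n)$ with $\max a<\beta_m$ and $\mathrm{osc}(a(i),\beta_m)=\mathrm{osc}(a(i),\beta_0)+m$ for all $i<k$, $m<n$. Put $u_i=z_{a(i)}^{\mathrm{osc}(a(i),\beta_0)}$ and choose $m<n$ with $(u_iz_{a(i)}^m)_{i<k}\in O$. Since $z_{a(i)}^{\mathrm{osc}(a(i),\beta_m)}=u_iz_{a(i)}^m\in O_{t(i)}$, we get $p(a(i),\beta_m)=t(i)$ for all $i<k$.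
\end{proof}

For $\beta<\omega_1$ define $p_\beta:\omega_1\to2$ by $p_\beta(\gamma)=p(\gamma,\beta)$ if $\gamma<\beta$ and $p_\beta(\gamma)=0$ if $\gamma\ge\beta$.

\begin{lemma}\label{lem:full}
For each uncountable $Z\subset\omega_1$ there is $\alpha(Z)<\omega_1$ such that for all $h\in\operatorname{Fn}(\omega_1\setminus\alpha(Z))$ the set $\{\beta\in Z:p_\beta\supset h\}$ is uncountable.
\end{lemma}

\begin{proof}
Otherwise, for each $\alpha<\omega_1$ there is $h_\alpha\in\operatorname{Fn}(\omega_1\setminus\alpha)$ for which $E_\alpha=\{\beta\in Z:p_\beta\supset h_\alpha\}$ is countable. As $Z$ is uncountable, $h_\alpha\ne\emptyset$. Choose recursively $\alpha_j<\omega_1$ and $\beta_j\in Z$ for $j<\omega_1$ so that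
\begin{itemize}
\item $\alpha_j$ is above $\beta_i$ and $\max\operatorname{dom}h_{\alpha_i}$ for all $i<j$;
\item $\beta_j$ is above $\sup E_{\alpha_j}$, above $\max\operatorname{dom}h_{\alpha_j}$, and above $\beta_i$ for all $i<j$.
\end{itemize}
The domains of the $h_{\alpha_j}$ are pairwise disjoint. For uncountably many $j$, say $j\in J$, the domain of $h_{\alpha_j}$ has the same size $k$, and $h_{\alpha_j}$ takes the same sequence of values $t\in2^k$ along it. Apply (U) to $\{\operatorname{dom}h_{\alpha_j}:j\in J\}$, $\{\beta_i:i<\omega_1\}$ and $t$. We get $j\in J$ and $i$ with $\max\operatorname{dom}h_{\alpha_j}<\beta_i$ and $p_{\beta_i}\supset h_{\alpha_j}$, that is, $\beta_i\in E_{\alpha_j}$. If $i\ge j$, then $\beta_i\ge\beta_j>\sup E_{\alpha_j}$, a contradiction. If $i<j$, then $\beta_i<\alpha_j\le\min\operatorname{dom}h_{\alpha_j}<\beta_i$, again a contradiction.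
\end{proof}

We also need countably many coordinates that separate points. Fix an injection $\beta\mapsto r_\beta$ from $\omega_1$ into $2^\omega$ such that $\{\beta:r_\beta\supset u\}$ is uncountable for every $u\in2^{<\omega}$. To get one, split $\omega_1$ into uncountable sets $T_u$, $u\in2^{<\omega}$, and choose recursively, for $\beta\in T_u$, some $r_\beta\supset u$ different from all earlier ones. Let $\alpha_0<\omega_1$ be at least $\alpha(\{\beta:r_\beta\supset u\})$ for each of the countably many $u\in2^{<\omega}$. Since every $u\in\operatorname{Fn}(\omega)$ extends to an element of $2^{<\omega}$, we have: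
\begin{enumerate}
\item[(D)] for all $u\in\operatorname{Fn}(\omega)$ and $h\in\operatorname{Fn}(\omega_1\setminus\alpha_0)$ there are uncountably many $\beta$ with $r_\beta\supset u$ and $p_\beta\supset h$.
\end{enumerate}

\section{Player I wins $\theta$ on every set of ordinals}\label{sec:levels}

Let $f_\beta\in2^{\omega\sqcup\omega_1}$ be the function equal to $r_\beta$ on $\omega$ and to $p_\beta$ on $\omega_1$. Here $\sqcup$ is disjoint union, and for $\alpha<\omega_1$ the sets $\alpha$ and $\omega_1\setminus\alpha$ are regarded as subsets of the second summand. Let $\lambda$ be the topology on $\omega_1$ with base consisting of the sets $\{\beta:f_\beta\supset e\}$, $e\in\operatorname{Fn}(\omega\sqcup\omega_1)$. For $Z\subset\omega_1$ write $Z_e=\{\beta\in Z:f_\beta\supset e\}$.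

This topology is not separable: a countable set is contained in $\gamma+1$ for some $\gamma\ge\alpha_0$, and misses the open set $\{\beta:p_\beta(\gamma)=1\}$, which is nonempty by (D). So I must use II's replies, and the mechanism is this. A reply contains a basic neighborhood with finite support. During the play, I meets every finite condition on the coordinates that II has mentioned. After the play, an arbitrary condition is matched on the mentioned coordinates by a point that was played, and on the other coordinates it is unrestricted by the reply to that point. The next lemma carries this out on an arbitrary set $Z$, where we also need a countable ordinal $\alpha$ below which $Z$ may behave badly and above which it is full.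

\begin{lemma}\label{lem:theta}
Let $\emptyset\ne Z\subset\omega_1$ and let $\tau'$ be a topology on $Z$ contained in the subspace topology $\lambda|Z$. Then I has a winning strategy in $\theta$ on $(Z,\tau')$.
\end{lemma}

\begin{proof}
A reply that is $\tau'$-open is $\lambda|Z$-open, and a $\lambda|Z$-dense set is $\tau'$-dense. So we may assume $\tau'=\lambda|Z$. If $Z$ is countable, I enumerates it. Let $Z$ be uncountable.

\emph{The ordinal $\alpha$.} Let $\alpha^0=0$ and choose $\alpha^{n+1}\ge\alpha^n$ with $\alpha^{n+1}\ge\alpha(Z_e)$ (Lemma~\ref{lem:full}) for each of the countably many $e\in\operatorname{Fn}(\omega\sqcup\alpha^n)$ with $Z_e$ uncountable. Let $\alpha=\sup_n\alpha^n$. Every $e\in\operatorname{Fn}(\omega\sqcup\alpha)$ belongs to some $\operatorname{Fn}(\omega\sqcup\alpha^n)$. Hence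
\begin{equation}\label{eq:dichotomy}
\begin{gathered}
\text{for each }e\in\operatorname{Fn}(\omega\sqcup\alpha),\text{ either }Z_e\text{ is countable,}\\
\text{or }Z_{e\cup h}\text{ is uncountable for all }h\in\operatorname{Fn}(\omega_1\setminus\alpha).
\end{gathered}
\end{equation}
Let $C$ be the union of the countable sets among the $Z_e$, $e\in\operatorname{Fn}(\omega\sqcup\alpha)$. It is countable.

\emph{The strategy.} After II's reply $U_m\ni x_m$, player I fixes a finite $e_m\subset f_{x_m}$ with $Z_{e_m}\subset U_m$. Let $D_n=(\omega_1\setminus\alpha)\cap\bigcup_{m<n}\operatorname{dom}e_m$, a finite set known before move $n$, and let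
\[
Q_n=\{e\cup h:\ e\in\operatorname{Fn}(\omega\sqcup\alpha),\ Z_e\text{ uncountable},\ h\in\operatorname{Fn}(D_n)\}.
\]
The sets $Q_n$ are countable and increasing, $\emptyset\in Q_0$, and $Z_g$ is uncountable for $g\in Q_n$ by \eqref{eq:dichotomy}. By the bookkeeping, where the tasks written down before move $k$ are ``play $x$'' for $x\in C$ and ``play a point of $Z_g\setminus C$'' for $g\in Q_k$, player I arranges that every point of $C$ is played and that a point of $Z_g\setminus C$ is played for every $g\in\bigcup_nQ_n$.

\emph{The strategy wins.} Let $Z_{e\cup h}$ be a nonempty basic open set, where $e\in\operatorname{Fn}(\omega\sqcup\alpha)$ and $h\in\operatorname{Fn}(\omega_1\setminus\alpha)$. We show that it meets some $U_n$. If $Z_e$ is countable, then $Z_{e\cup h}\subset C$, and every point of $C$ was played and so is covered. Let $Z_e$ be uncountable. Put $D=\bigcup_nD_n$ and $h_0=h\upharpoonright D$. Since $h_0$ is finite, $e\cup h_0\in Q_k$ for some $k$. So some $x_n\in Z_{e\cup h_0}\setminus C$ was played. Write $e_n=e'\cup h'$ with $e'\in\operatorname{Fn}(\omega\sqcup\alpha)$ and $h'\in\operatorname{Fn}(\omega_1\setminus\alpha)$. Then $\operatorname{dom}h'\subset D_{n+1}\subset D$.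

Both $e$ and $e'$ are contained in $f_{x_n}$, so $e\cup e'$ is a function and $x_n\in Z_{e\cup e'}$. As $x_n\notin C$, the set $Z_{e\cup e'}$ is uncountable. On $\operatorname{dom}h\cap\operatorname{dom}h'\subset D$ both $h$ and $h'$ agree with $f_{x_n}$, so $h\cup h'$ is a function. By \eqref{eq:dichotomy}, $\emptyset\ne Z_{e\cup e'\cup h\cup h'}\subset Z_{e_n}\cap Z_{e\cup h}\subset U_n\cap Z_{e\cup h}$.
\end{proof}

\section{The spaces $X_E$}\label{sec:spaces}

We now replace the single label of Section~\ref{sec:toy} by labels $\delta<\omega_1$. The coordinates $p_\beta(\gamma)$ with $\gamma$ a successor play the role of the $y(n)$, and the coordinates $p_\beta(\delta)$ with $\delta\in E$ play the role of $z$. A successor ordinal may lie on many ladders. We need its position to be the same on all of them, so we build the position into the ordinal.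

Let $\Gamma$ be the set of successor ordinals in $(\alpha_0,\omega_1)$. For $\gamma=\mu+n+1\in\Gamma$ with $\mu$ a limit ordinal or $0$ and $n<\omega$, put $\nu(\gamma)=n$. Let $\Lambda$ be the set of ordinals in $(\alpha_0,\omega_1)$ that are limits of limit ordinals. It is a club. For each $\delta\in\Lambda$ fix limit ordinals $\alpha_0<\mu_0<\mu_1<\cdots$ with supremum $\delta$, and let $\gamma_\delta(n)=\mu_n+n+1$ and $\Gamma_\delta=\{\gamma_\delta(n):n\in\omega\}$. Thus
\[
\Gamma_\delta\subset\Gamma\cap\delta,\qquad \gamma_\delta(0)<\gamma_\delta(1)<\cdots\to\delta,\qquad \nu(\gamma_\delta(n))=n .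
\]

Let $E\subset\Lambda$. The underlying set of $X=X_E$ is $\omega_1\times\omega^{<\omega}$, and the topology is given by declaring the following sets clopen:
\begin{itemize}
\item $R_i=\{(\beta,s):r_\beta(i)=1\}$ for $i\in\omega$;
\item $W_t=\{(\beta,s):s\supseteq t\}$ for $t\in\omega^{<\omega}$;
\item $U_{\gamma,t}=\{(\beta,s):p_\beta(\gamma)=1,\ s\supseteq t\}$ for $\gamma\in\Gamma$, $t\in\omega^{<\omega}$, $|t|>\nu(\gamma)$;
\item $V_\delta=\{(\beta,s):p_\beta(\delta)=1,\ p_\beta(\gamma_\delta(n))=0\text{ for all }n<|s|\}$ for $\delta\in E$.
\end{itemize}
We call these the \emph{subbasic sets}. The $R_i$ separate points with different first coordinates, as $\beta\mapsto r_\beta$ is injective. The $W_t$ separate points with different second coordinates. So $X$ is zero-dimensional Hausdorff, hence Tychonoff. Clearly $|X|=\aleph_1$, and $w(X)\le\aleph_1$ because there are at most $\aleph_1$ subbasic sets.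

For $\gamma\in\Gamma$ let
\[
U_\gamma=\{(\beta,s):p_\beta(\gamma)=1,\ |s|>\nu(\gamma)\}=\bigcup\{U_{\gamma,t}:|t|=\nu(\gamma)+1\},
\]
an open set. These are the replies that II will use. As in the model,
\begin{equation}\label{eq:disjoint}
U_\gamma\cap V_\delta=\emptyset\qquad\text{for }\delta\in E,\ \gamma\in\Gamma_\delta.
\end{equation}
Indeed, if $\gamma=\gamma_\delta(n)$ and $(\beta,s)\in U_\gamma$, then $n=\nu(\gamma)<|s|$ and $p_\beta(\gamma_\delta(n))=1$, so $(\beta,s)\notin V_\delta$.

Although $V_\delta$ involves infinitely many coordinates, only finitely many matter on each level $\omega_1\times\{s\}$. This gives the hereditary property for every $E$.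

\begin{proposition}\label{prop:hereditary}
$X_E$ is hereditarily $\theta$-separable.
\end{proposition}

\begin{proof}
Fix $s\in\omega^{<\omega}$ and identify $\omega_1\times\{s\}$ with $\omega_1$. The traces of the subbasic sets are: $\{\beta:r_\beta(i)=1\}$ for $R_i$; $\emptyset$ or everything for $W_t$; $\emptyset$ or $\{\beta:p_\beta(\gamma)=1\}$ for $U_{\gamma,t}$; and $\{\beta:p_\beta(\delta)=1,\ p_\beta(\gamma_\delta(n))=0\text{ for }n<|s|\}$ for $V_\delta$. Each is determined by finitely many coordinates of $f_\beta$, so it is $\lambda$-clopen. Hence the subspace topology on $\omega_1\times\{s\}$ is contained in $\lambda$.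

Let $Y\subset X$ be nonempty and $Y_s=Y\cap(\omega_1\times\{s\})$. By Lemma~\ref{lem:theta}, I has a winning strategy in $\theta$ on each nonempty $Y_s$. List the $s$ with $Y_s\ne\emptyset$ as $s_0,s_1,\dots$, with repetitions if necessary. On $Y$, player I plays at the moves $2^k(2l+1)-1$, $l=0,1,2,\dots$, according to his strategy on $Y_{s_k}$, treating a reply $U$ as the reply $U\cap Y_{s_k}$. At the end, II's union meets each $Y_s$ in a dense subset of $Y_s$, so it is dense in $Y$.
\end{proof}

\section{Codes for open sets}\label{sec:codes}

To show that II's replies are legal we must understand which finite combinations of subbasic sets and complements are nonempty. The main conflict to avoid is between membership in $V_\delta$ and a demand $p_\beta(\gamma)=1$ for some $\gamma\in\Gamma_\delta$; condition (iii) of the following definition excludes it.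

\begin{definition}
A \emph{code} is a tuple $c=(u,t,h,a,b)$ with $u\in\operatorname{Fn}(\omega)$, $t\in\omega^{<\omega}$, $h\in\operatorname{Fn}(\Gamma)$ and $a,b\subset E$ finite, such that
\begin{enumerate}
\item[(i)] $\nu(\gamma)<|t|$ for all $\gamma\in\operatorname{dom}h$;
\item[(ii)] $a\cap b=\emptyset$;
\item[(iii)] $h(\gamma)=0$ whenever $\gamma\in\operatorname{dom}h\cap\Gamma_\delta$ and $\delta\in a$.
\end{enumerate}
Put $\operatorname{supp}(c)=\operatorname{dom}h\cup a\cup b$ and
\[
P_c=\Bigl(\{(\beta,s):r_\beta\supset u,\ s\supseteq t,\ p_\beta\supset h\}\cap\bigcap_{\delta\in a}V_\delta\Bigr)\setminus\bigcup_{\delta\in b}V_\delta .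
\]
\end{definition}

By (i), on $W_t$ the condition $p_\beta(\gamma)=h(\gamma)$ for $\gamma\in\operatorname{dom}h$ is given by the clopen set $U_{\gamma,t}$ or its complement. So $P_c$ is open. If $t'\supseteq t$, then $c'=(u,t',h,a,b)$ is again a code, and $P_{c'}\subset P_c$.

\begin{lemma}\label{lem:nonempty}
$P_c\ne\emptyset$ for every code $c$.
\end{lemma}

\begin{proof}
Let $c=(u,t,h,a,b)$ and consider
\[
h\cup\{(\delta,1):\delta\in a\}\cup\{(\delta,0):\delta\in b\}\cup\{(\gamma_\delta(n),0):\delta\in a,\ n<|t|\}.
\]
This is a function. Indeed, $\Gamma\cap E=\emptyset$, so pairs with first coordinate in $\Gamma$ do not conflict with pairs with first coordinate in $E$. Two pairs with first coordinates in $E$ do not conflict by (ii), and two pairs with first coordinates in $\Gamma$ do not conflict by (iii). The domain lies above $\alpha_0$. By (D) there is $\beta$ with $r_\beta\supset u$ such that $p_\beta$ extends this function. Then $(\beta,t)\in V_\delta$ for $\delta\in a$, and $(\beta,t)\notin V_\delta$ for $\delta\in b$ since $p_\beta(\delta)=0$. So $(\beta,t)\in P_c$.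
\end{proof}

The next lemma is the general form of the neighborhood computation in Section~\ref{sec:toy}. Inside every neighborhood of a point $(\xi,s)$ there is a set $P_c$ whose code asks nothing about coordinates $\gamma$ with $\nu(\gamma)\ge|s|$, and does not demand membership in any $V_\delta$ with $\delta\ge\xi$.

\begin{lemma}\label{lem:pibase}
Let $O$ be open, $(\xi,s)\in O$ and $m>|s|$. There is a code $c=(u,t,h,a,b)$ with $P_c\subset O$, $t\supsetneq s$, $|t|=m$, $\operatorname{dom}h\subset\{\gamma:\nu(\gamma)<|s|\}$ and $a\subset\xi$. In particular, the sets $P_c$ form a $\pi$-base of $X_E$.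
\end{lemma}

\begin{proof}
Choose $O'$ with $(\xi,s)\in O'\subset O$, a finite intersection of subbasic sets and complements of such. We say that these subbasic sets are \emph{used}. Let $j$ be larger than all values $t'(|s|)$, where $t'$ is the index of a used $W_{t'}$ or $U_{\gamma,t'}$ with $|t'|>|s|$. Choose $t\supseteq s^\frown j$ with $|t|=m$. Let
\begin{itemize}
\item $u$ be the restriction of $r_\xi$ to the $i$ with $R_i$ used;
\item $h$ be the restriction of $p_\xi$ to the $\gamma$ for which some $U_{\gamma,t'}$ with $t'\subseteq s$ is used, so that $\nu(\gamma)<|t'|\le|s|<|t|$;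
\item $a$ (respectively $b$) be the set of $\delta$ with $V_\delta$ used and $(\xi,s)\in V_\delta$ (respectively $(\xi,s)\notin V_\delta$).
\end{itemize}
If $\delta\in a$, then $p_\xi(\delta)=1$, so $\delta<\xi$; thus $a\subset\xi$. Parts (i) and (ii) of the definition of a code are clear. For (iii), let $\delta\in a$ and $\gamma_\delta(n)\in\operatorname{dom}h$. Then $n=\nu(\gamma_\delta(n))<|s|$, so $(\xi,s)\in V_\delta$ gives $h(\gamma_\delta(n))=p_\xi(\gamma_\delta(n))=0$. So $c$ is a code.

Let $(\beta,s')\in P_c$; we show $(\beta,s')\in O'$. First, each index $t'$ of a used $W_{t'}$ or $U_{\gamma,t'}$ satisfies $t'\subseteq s'$ iff $t'\subseteq s$. One direction holds since $s\subseteq t\subseteq s'$. If $t'\subseteq s'$ but $t'\not\subseteq s$, then $s\subsetneq t'$, as both are initial segments of $s'$. Then $t'(|s|)=s'(|s|)=t(|s|)=j$, against the choice of $j$. Hence $(\beta,s')$ and $(\xi,s)$ belong to the same used $W_{t'}$. They belong to the same used $U_{\gamma,t'}$: if $t'\not\subseteq s$, then neither point is in $U_{\gamma,t'}$, and if $t'\subseteq s$, then $p_\beta(\gamma)=h(\gamma)=p_\xi(\gamma)$. They belong to the same used $R_i$ because $r_\beta\supset u$,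 and to the same used $V_\delta$ by the choice of $a$ and $b$. So $(\beta,s')\in O'$.

The last statement follows with Lemma~\ref{lem:nonempty}.
\end{proof}

\begin{lemma}\label{lem:closure}
If $\gamma\in\Gamma$, $\xi\le\gamma$ and $|s|\le\nu(\gamma)$, then $(\xi,s)\in\overline{U_\gamma}$.
\end{lemma}

\begin{proof}
Let $O\ni(\xi,s)$ be open, and let $c=(u,t,h,a,b)$ be given by Lemma~\ref{lem:pibase} for $m=\nu(\gamma)+1$. We add the demand $p_\beta(\gamma)=1$. It contradicts no demand of $h$, as $\gamma\notin\operatorname{dom}h$ because $\nu(\gamma)\ge|s|$. Also $\nu(\gamma)<|t|$. Finally $\gamma\notin\Gamma_\delta$ for $\delta\in a$, since $\Gamma_\delta\subset\delta$ and $\delta<\xi\le\gamma$. So $c^+=(u,t,h\cup\{(\gamma,1)\},a,b)$ is a code. Points of $P_{c^+}$ have second coordinate of length at least $|t|>\nu(\gamma)$, so Lemma~\ref{lem:nonempty} gives $\emptyset\ne P_{c^+}\subset O\cap U_\gamma$.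
\end{proof}

The hypothesis $|s|\le\nu(\gamma)$ expresses the invisibility of high coordinates on low levels. The hypothesis $\xi\le\gamma$ guarantees that $(\xi,s)$ has no label above $\gamma$, because $p_\xi$ vanishes from $\xi$ on.

\section{Defeating player I in $\Omega$}\label{sec:main}

\begin{proposition}\label{prop:stationary}
If $E$ is stationary, then $X_E$ is not $\Omega$-separable.
\end{proposition}

\begin{proof}
Let $\sigma$ be a strategy of I in $\Omega$. For a finite set $S\subset\Gamma$ consider all positions in which I has followed $\sigma$ and II's replies so far were, legally, $U_{\gamma_0},\dots,U_{\gamma_{k-1}}$ with $\{\gamma_0,\dots,\gamma_{k-1}\}=S$ ($k=0$ if $S=\emptyset$). There are countably many of them. Let $F(S)$ be the supremum of the $\xi$ such that $\sigma$ plays some $(\xi,s)$ next at one of these positions. Put $F(S)=0$ for other finite $S\subset\omega_1$. By Fact~\ref{fact:club} and the stationarity of $E$, there is $\delta\in E$ such that $F(S)<\delta$ for all finite $S\subset\delta$.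

Let II reply to the move $(\xi_n,s_n)$ of $\sigma$ by $U_{\gamma_n}$, where $\gamma_n\in\Gamma_\delta$ is such that $\gamma_n\ge\xi_n$ and $\nu(\gamma_n)\ge|s_n|$. Inductively, the earlier replies were legal and the earlier $\gamma_i$ lie in $\Gamma\cap\delta$, so $\xi_n\le F(\{\gamma_i:i<n\})<\delta$. Hence such $\gamma_n$ exists, because $\gamma_\delta(m)\to\delta$ and $\nu(\gamma_\delta(m))=m$. The reply is legal by Lemma~\ref{lem:closure}.

By \eqref{eq:disjoint}, $\bigcup_nU_{\gamma_n}$ is disjoint from the open set $V_\delta$. By (D) there is $\beta$ with $p_\beta(\delta)=1$, and then $(\beta,\emptyset)\in V_\delta$, so $V_\delta\ne\emptyset$. Hence the union is not dense and $\sigma$ is not a winning strategy.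
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X=X_E$ with $E=\Lambda$, a club and therefore stationary. By Proposition~\ref{prop:hereditary}, $X$ is hereditarily $\theta$-separable, and by Proposition~\ref{prop:stationary} it is not $\Omega$-separable. In particular $X$ is not separable, so $w(X)\ge\aleph_1$, and $|X|=w(X)=\aleph_1$.
\end{proof}

\section{When player I wins $\Omega$}\label{sec:family}

We turn to Theorem~\ref{thm:family}. The trap of Section~\ref{sec:main} works at $\delta\in E$ because infinitely many coordinates of $V_\delta$ lie below $\delta$. If instead $\delta\notin E$, then each $\delta'\in E\setminus\delta$ is greater than $\delta$, and only finitely many elements of its ladder lie below $\delta$. We show that I then wins every play in which he plays all points below $\delta$ and II's replies are described by codes below $\delta$, provided $\delta$ belongs to a suitable club. To state this precisely, we attach countable sets of codes to II's replies.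

The space $X=X_E$ is ccc, that is, every pairwise disjoint family of nonempty open sets is countable. Otherwise, one point from each member of an uncountable such family would form an uncountable discrete subspace, on which II wins $\theta$ by replying with singletons, contrary to Proposition~\ref{prop:hereditary}. So for each open $O$ we can fix a countable set $\mathcal B(O)$ of codes such that $P_c\subset O$ for $c\in\mathcal B(O)$ and $\bigcup_{c\in\mathcal B(O)}P_c$ is dense in $O$: take a maximal pairwise disjoint family of sets of the form $P_c\subset O$ and one code for each member. The family is countable by ccc, and its union is dense in $O$ by the $\pi$-base property (Lemma~\ref{lem:pibase}).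

For $\delta<\omega_1$ let $X_\delta=\delta\times\omega^{<\omega}$, a countable set. Choose a point $(\beta_c,s_c)\in P_c$ for every code $c$ (Lemma~\ref{lem:nonempty}). Only countably many codes have a given finite support. So Fact~\ref{fact:club}, applied to $F(S)=\sup\{\beta_c:\operatorname{supp}(c)=S\}$, gives a club $K_0$ of limit ordinals $\delta>\alpha_0$ such that
\begin{equation}\label{eq:K0}
P_c\cap X_\delta\ne\emptyset\quad\text{whenever }\delta\in K_0\text{ and }c\text{ is a code with }\operatorname{supp}(c)\subset\delta.
\end{equation}

\begin{lemma}\label{lem:confined}
Let $\delta\in K_0\setminus E$. Suppose that in a play $(x_n,O_n)_{n\in\omega}$ of $\Omega$ on $X_E$ every point of $X_\delta$ is some $x_n$, and $\operatorname{supp}(c')\subset\delta$ for all $c'\in\mathcal B(O_n)$, $n\in\omega$. Then $\bigcup_nO_n$ is dense.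
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:pibase} it suffices to meet $P_c$ for an arbitrary code $c=(u,t,h,a,b)$. The plan is to find the trace $c_0$ of $c$ below $\delta$, to meet it by a reply $O_n$, and then to add the part of $c$ beyond $\delta$. The danger is that $V_{\delta'}$ with $\delta'\in a$, $\delta'>\delta$, demands zeros at points of $\Gamma_{\delta'}$ below $\delta$, which $O_n$ might violate. So these demands must be written into $c_0$.

\emph{The trace.} Since $\delta\notin E$, the elements of $a\setminus\delta$ are greater than $\delta$. So for $\delta'\in a\setminus\delta$ only finitely many $\gamma_{\delta'}(n)$ are below $\delta$. Lengthening $t$, which makes $P_c$ smaller, we may assume that $n<|t|$ for all of these. Put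
\[
c_0=(u,t,h_0,a\cap\delta,b\cap\delta),\qquad
h_0=(h\upharpoonright\delta)\cup\{(\gamma,0):\gamma\in\Gamma_{\delta'}\cap\delta,\ \delta'\in a\setminus\delta\}.
\]
By (iii) for $c$, $h_0$ is a function. It is finite, and (i) holds for $c_0$ by the choice of $t$. Part (ii) is inherited from $c$. Part (iii) holds at elements of $\operatorname{dom}h$ because it holds for $c$, and at the other elements of $\operatorname{dom}h_0$ because $h_0$ takes the value $0$ there. So $c_0$ is a code with support in $\delta$.

\emph{Meeting the trace.} By \eqref{eq:K0} there is a point of $P_{c_0}\cap X_\delta$, and it is $x_n$ for some $n$. As $x_n\in\overline{O_n}$, the open set $O_n\cap P_{c_0}$ is nonempty. So there are $c'=(u',t',h',a',b')\in\mathcal B(O_n)$ and a point $(\beta_1,s_1)\in P_{c'}\cap P_{c_0}$. Then $t$ and $t'$ are comparable, being initial segments of $s_1$. Let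
\[
c''=(u'',t'',h'',a'',b'')=\bigl(u\cup u',\ t\cup t',\ h_0\cup h',\ (a\cap\delta)\cup a',\ (b\cap\delta)\cup b'\bigr).
\]
This is a code with support in $\delta$. Indeed, $u''\subset r_{\beta_1}$ and $h''\subset p_{\beta_1}$ are functions, (i) holds since $t''$ is the longer of $t,t'$, and $a''\cap b''=\emptyset$ since $(\beta_1,s_1)\in V_{\delta''}$ for $\delta''\in a''$ and $(\beta_1,s_1)\notin V_{\delta''}$ for $\delta''\in b''$. For (iii), if $\delta''\in a''$ and $\gamma_{\delta''}(k)\in\operatorname{dom}h''$, then $k<|t''|\le|s_1|$ and $(\beta_1,s_1)\in V_{\delta''}$, so $h''(\gamma_{\delta''}(k))=p_{\beta_1}(\gamma_{\delta''}(k))=0$.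

\emph{Adding the rest of $c$.} Let $\hat c=(u'',t'',h''\cup h,a''\cup a,b''\cup b)$. We check that it is a code. Since $\operatorname{dom}h''\subset\delta$ and $h''\supset h\upharpoonright\delta$, $h''\cup h$ is a function. Since $t''\supseteq t$, (i) holds. We have $a''\cup b''\subset\delta$, $a''\supset a\cap\delta$ and $b''\supset b\cap\delta$. Hence $a''\cap b\subset a''\cap b''=\emptyset$ and $a\cap b''\subset a''\cap b''=\emptyset$, which gives (ii). For (iii), let $\delta'\in a''\cup a$ and $\gamma\in\Gamma_{\delta'}\cap\operatorname{dom}(h''\cup h)$.
\begin{itemize}
\item If $\delta'\in a''$, then $\gamma<\delta'<\delta$, so $\gamma\in\operatorname{dom}h''$, and $h''(\gamma)=0$ as $c''$ is a code.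
\item If $\delta'\in a\setminus\delta$ and $\gamma<\delta$, then $h''(\gamma)=h_0(\gamma)=0$ by the definition of $h_0$.
\item If $\delta'\in a\setminus\delta$ and $\gamma\ge\delta$, then $\gamma\in\operatorname{dom}h$, and $h(\gamma)=0$ as $c$ is a code.
\end{itemize}
There are no other cases, as $a\cap\delta\subset a''$. So $\hat c$ is a code, and it extends both $c$ and $c'$. By Lemma~\ref{lem:nonempty}, $\emptyset\ne P_{\hat c}\subset P_{c'}\cap P_c\subset O_n\cap P_c$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:family}]
The topological properties of $X_E$ were verified in Section~\ref{sec:spaces}, where hereditary $\theta$-separability is Proposition~\ref{prop:hereditary}. The ``only if'' part of (1) is Proposition~\ref{prop:stationary}.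

\emph{(1), ``if''.} Let $E$ be nonstationary, and let $K\subset K_0$ be a club disjoint from $E$. Before move $n$, when $O_0,\dots,O_{n-1}$ are known, I chooses $\zeta_n\in K$ above all $\zeta_m$, $m<n$, and above the supports of all codes in $\bigcup_{m<n}\mathcal B(O_m)$. This is possible since these are countably many finite sets. By the bookkeeping, where the tasks written down before move $k$ are to play the points of the countable set $X_{\zeta_k}$, he plays all points of all $X_{\zeta_k}$. Let $\delta=\sup_n\zeta_n$. Then $\delta\in K\subset K_0\setminus E$, all points of $X_\delta=\bigcup_kX_{\zeta_k}$ are played, and all codes in all $\mathcal B(O_n)$ have support in $\delta$. By Lemma~\ref{lem:confined}, I wins.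

\emph{(2).} Let $\omega_1\setminus E$ be stationary, and let $\tau$ be a strategy of II. For a finite nonempty $S\subset\omega_1$ there are countably many finite sequences of points of $X$ whose set of first coordinates is $S$. Let $F(S)$ be the supremum of all elements of supports of codes in $\mathcal B(O)$, where $O$ is the last reply of $\tau$ to such a sequence. Since each $\mathcal B(O)$ is countable, $F(S)<\omega_1$. Put $F(\emptyset)=0$. By Fact~\ref{fact:club} there is $\delta\in K_0\setminus E$ with $F(S)<\delta$ for all finite $S\subset\delta$. Let I enumerate $X_\delta$ against $\tau$. Then all codes in all $\mathcal B(O_n)$ have support in $\delta$, and by Lemma~\ref{lem:confined} I wins this play. So $\tau$ is not a winning strategy.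

If $E$ and $\omega_1\setminus E$ are both stationary, then by (1) and (2) neither player has a winning strategy.
\end{proof}

\begin{remark}
Sets $E$ as in the last sentence exist, since every club, in particular $\Lambda$, is the union of two disjoint stationary sets; this is a standard fact of ZFC.
\end{remark}

\begin{thebibliography}{9}

\bibitem{moore}
J. T. Moore, \emph{A solution to the L space problem}, J. Amer. Math. Soc. \textbf{19} (2006), 717--736.

\bibitem{games}
\emph{Some New Versions Of An Old Game}, \url{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc9501/tkac.pdf}.

\end{thebibliography}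

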